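\title{Subalgebras generated by $e_1,\dots,e_m$ in the cohomology of a Grassmannian}

\begin{abstract}
Let $R^{k,l}$ be the rational cohomology ring of the Grassmannian of $k$-planes in $\mathbb{C}^{k+l}$, presented as a quotient of $\mathbb{Q}[e_1,\dots,e_k]$, and let $R^{k,l,m}$ be the subalgebra generated by $e_1,\dots,e_m$. We prove a conjectured formula, in terms of $q$-binomial coefficients, for the Hilbert series of $R^{k,l,m}/R^{k,l,m-1}$. It follows from a count: for $m\le\min(k,l)$, the Hilbert series of $R^{k,l,m}$ enumerates the partitions with at most $k$ parts, all at most $l$, of which at most $m$ are at most $l-m$. The proof joins $R^{k,l}$ to the ring of symmetric elements of $\mathbb{R}[z_1,\dots,z_k]/(z_1^{l+1},\dots,z_k^{l+1})$ through a one-parameter family of rings. In each member of the family the subalgebra is both an image and, in a finite-dimensional algebra of differential forms, a kernel; so its dimension is constant, and it is computed at the monomial end of the family.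
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The problem and the results}
Fix integers $k,l\ge 1$. Let $e_1,\dots,e_k$ be indeterminates with $\deg e_i=i$; put $e_0=1$ and $e_i=0$ for $i\notin\{0,\dots,k\}$. Define $h_r\in\mathbb{Q}[e_1,\dots,e_k]$ by $h_0=1$, $h_r=0$ for $r<0$, and
\begin{equation}\label{eq:eh}
\sum_{i=0}^{r}(-1)^ie_ih_{r-i}=0\qquad(r\ge1).
\end{equation}
When the $e_i$ are the elementary symmetric polynomials in $k$ variables, the $h_r$ are the complete homogeneous ones. The graded ring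
\[
R^{k,l}=\mathbb{Q}[e_1,\dots,e_k]/(h_{l+1},h_{l+2},\dots,h_{l+k})
\]
is isomorphic to the rational cohomology ring of the Grassmannian of $k$-planes in $\mathbb{C}^{k+l}$, with degrees halved. For example, $R^{2,2}\cong\mathbb{Q}[e_1,e_2]/(-e_1^3+2e_1e_2,\,-e_1^2e_2+e_2^2)$.

For a graded vector space $V=\bigoplus_dV_d$ write $\mathrm{Hilb}(V,q)=\sum_d\dim(V_d)\,q^d$. For $0\le r\le n$ let
\[
\genfrac{[}{]}{0pt}{}{n}{r}_q=\frac{(1-q^n)(1-q^{n-1})\cdots(1-q^{n-r+1})}{(1-q^r)(1-q^{r-1})\cdots(1-q)},
\]
and let $\genfrac{[}{]}{0pt}{}{n}{r}_q=0$ for $r>n\ge0$. We use the standard fact that $\genfrac{[}{]}{0pt}{}{a+b}{a}_q=\sum_\lambda q^{|\lambda|}$, the sum over partitions $\lambda$ with at most $a$ parts, each at most $b$; here parts are positive and $|\lambda|$ is their sum. It is known that $\mathrm{Hilb}(R^{k,l},q)=\genfrac{[}{]}{0pt}{}{k+l}{k}_q$.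

For $0\le m\le k$ let $R^{k,l,m}$ be the subalgebra of $R^{k,l}$ generated by $e_1,\dots,e_m$. These subalgebras form a chain
\[
\mathbb{Q}=R^{k,l,0}\subset R^{k,l,1}\subset\dots\subset R^{k,l,k}=R^{k,l},
\]
and the quotient space $R^{k,l,m}/R^{k,l,m-1}$ measures, degree by degree, how much becomes available when $e_m$ is added to the generators. The problem is to find its Hilbert series. The following formula is posed as a conjecture in \cite{qbinomials}.

\begin{theorem}\label{thm:main}
For all integers $k,l\ge1$ and $1\le m\le k$,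
\[
\mathrm{Hilb}\bigl(R^{k,l,m}/R^{k,l,m-1},q\bigr)=q^m\genfrac{[}{]}{0pt}{}{l}{m}_q\ \sum_{j=0}^{k-m}q^{j(l-m+1)}\genfrac{[}{]}{0pt}{}{m+j-1}{j}_q .
\]
\end{theorem}

We deduce it from a count of partitions. For $0\le m\le\min(k,l)$ let $\mathcal{P}_m$ be the set of partitions with at most $k$ parts, all parts at most $l$, and \emph{at most $m$ parts that are at most $l-m$}.

\begin{theorem}\label{thm:count}
For $k,l\ge1$ and $0\le m\le\min(k,l)$, $\ \mathrm{Hilb}(R^{k,l,m},q)=\sum_{\lambda\in\mathcal{P}_m}q^{|\lambda|}$.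
\end{theorem}

\begin{corollary}\label{cor:dim}
For $0\le m\le\min(k,l)$,
\[
\mathrm{Hilb}(R^{k,l,m},q)=1+\sum_{i=1}^mq^i\genfrac{[}{]}{0pt}{}{l}{i}_q\sum_{j=0}^{k-i}q^{j(l-i+1)}\genfrac{[}{]}{0pt}{}{i+j-1}{j}_q,
\qquad
\dim R^{k,l,m}=\sum_{i=0}^m\binom ki\binom li .
\]
\end{corollary}

\subsection*{First cases}
For $m=\min(k,l)$ the last condition in the definition of $\mathcal{P}_m$ is empty, and Theorem~\ref{thm:count} returns $\genfrac{[}{]}{0pt}{}{k+l}{k}_q$. For $m=1$ the set $\mathcal{P}_1$ consists of the partitions in which all parts but the smallest equal $l$; there is one of each size $0,1,\dots,kl$. So the theorem says that $e_1^{kl}\neq0$. This follows from Pieri's rule: $e_1^{d}=\sum_{|\lambda|=d}f^\lambda s_\lambda$, where $f^\lambda\ge1$ counts the ways to build $\lambda$ box by box, and the Schur classes $s_\lambda$ of the partitions with at most $k$ parts, each at most $l$, form a basis of $R^{k,l}$.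

By Corollary~\ref{cor:dim} the $m$-th quotient has dimension $\binom km\binom lm$, so the chain splits $\binom{k+l}{k}$ as in the Vandermonde identity $\binom{k+l}k=\sum_m\binom km\binom lm$. One might guess that the grading is given by the $q$-analogue $\genfrac{[}{]}{0pt}{}{k+l}{k}_q=\sum_mq^{m^2}\genfrac{[}{]}{0pt}{}{k}{m}_q\genfrac{[}{]}{0pt}{}{l}{m}_q$, which sorts partitions by the side $m$ of the largest square they contain. It is not. For $k=l=2$ the ring has Hilbert series $1+q+2q^2+q^3+q^4$, the powers of $e_1$ account for $1+q+q^2+q^3+q^4$, and the last quotient has series $q^2$ rather than $q^4$.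

Low degrees lead to the set $\mathcal{P}_m$. By \eqref{eq:eh}, $e_1,\dots,e_m$ and $h_1,\dots,h_m$ generate the same subalgebra, $h_r=0$ in $R^{k,l}$ for all $r>l$, and $h_1,\dots,h_l$ generate $R^{k,l}$. In degree $d\le k$ the monomials in $h_1,\dots,h_l$ are as numerous as the partitions of $d$ with parts at most $l$, which is $\dim R^{k,l}_d$; so they are independent. Hence for $m\le\min(k,l)$ the algebra $R^{k,l,m}$ agrees in degrees $d\le k$ with a polynomial ring on generators of degrees $1,\dots,m$. Now
\begin{equation}\label{eq:gf}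
\prod_{r=1}^m\frac1{1-q^r}=\genfrac{[}{]}{0pt}{}{l}{m}_q\ \prod_{r=l-m+1}^{l}\frac1{1-q^r},
\end{equation}
and the right side enumerates the partitions with parts at most $l$ and at most $m$ parts in $[1,l-m]$, with no bound on the number of parts. Theorem~\ref{thm:count} says that, once the polynomial ring is counted in this way, all relations in $R^{k,l,m}$ are accounted for by discarding the partitions with more than $k$ parts.

\subsection*{The method}
Replace $e_1,\dots,e_m$ by the power sums $p_r=z_1^r+\dots+z_k^r$, $1\le r\le m$, which generate the same subalgebra. If $R^{k,l}$ is replaced by the ring of symmetric elements of $\mathbb{R}[z_1,\dots,z_k]/(z_1^{l+1},\dots,z_k^{l+1})$, which has the same Hilbert series, the dimension of this subalgebra becomes the rank of an explicit matrix, and we compute it in Section~\ref{sec:zero}. The two rings are the members $\beta=1$ and $\beta=0$ of a family $R_\beta$, $\beta\ge0$, defined by integration against $\prod_{i<j}|z_i-z_j|^{2\beta}$ on the torus (Section~\ref{sec:family}).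

The subalgebra $R^m_\beta$ generated by $p_1,\dots,p_m$ is the image of a fixed space under a map that varies continuously with $\beta$, so its dimension might drop at special values of $\beta$, and $\beta=1$ might be one of them. To exclude this we describe $R^m_\beta$ as a kernel, whose dimension can only jump up at special values. The model is the polynomial ring on $p_1,\dots,p_k$: since $df=\sum_r(\partial f/\partial p_r)\,dp_r$, an element $f$ involves only $p_1,\dots,p_m$ if and only if $df\,dp_1\cdots dp_m=0$. We show that the same criterion holds in $R_\beta$, in a suitable finite-dimensional algebra $T$ of differential forms (Theorem~\ref{thm:kernel}). This needs three things: a model of the rings that does not depend on $\beta$ (Section~\ref{sec:box}), a division property for $1$-forms in $T$ (Section~\ref{sec:division}), and a differential on $T$ (Section~\ref{sec:kernel}). Section~\ref{sec:example} carries out the argument by hand for $k=l=2$, $m=1$.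

\section{From partitions to the formula}\label{sec:reduction}

\begin{proof}[Proof that Theorem~\ref{thm:count} implies Theorem~\ref{thm:main}]
Let first $1\le m\le\min(k,l)$. If at most $m-1$ parts of $\lambda$ are at most $l-m+1$, then at most $m-1$ parts are at most $l-m$; so $\mathcal{P}_{m-1}\subset\mathcal{P}_m$, and the left side of Theorem~\ref{thm:main} is the generating function of $\mathcal{P}_m\setminus\mathcal{P}_{m-1}$. A partition with at most $k$ parts, all at most $l$, lies in $\mathcal{P}_m\setminus\mathcal{P}_{m-1}$ if and only if at least $m$ parts are at most $l-m+1$ and at most $m$ parts are at most $l-m$. Equivalently, it has $m+j$ parts with $0\le j\le k-m$, its $m$ smallest parts lie in $[1,l-m+1]$, and the other $j$ parts lie in $[l-m+1,l]$. Conversely, any $m$ numbers from the first interval and any $j$ from the second form such a partition, from which the two groups are recovered. Subtracting $1$ from each part of the first group gives a partition with at most $m$ parts, each at most $l-m$, so this group has generating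 function $q^m\genfrac{[}{]}{0pt}{}{l}{m}_q$. Subtracting $l-m+1$ from each part of the second gives a partition with at most $j$ parts, each at most $m-1$, so this group has generating function $q^{j(l-m+1)}\genfrac{[}{]}{0pt}{}{m+j-1}{j}_q$. Summing over $j$ gives the formula.

Let now $l<m\le k$. The right side vanishes because $\genfrac{[}{]}{0pt}{}{l}{m}_q=0$. In $R^{k,l}$ we have $h_r=0$ for $l<r\le l+k$ by definition, and for $r>l+k$ by induction, since \eqref{eq:eh} expresses $h_r$ through $h_{r-1},\dots,h_{r-k}$. By \eqref{eq:eh}, $e_m$ is a polynomial in $h_1,\dots,h_m$; in $R^{k,l}$ it is therefore a polynomial in $h_1,\dots,h_l$, hence in $e_1,\dots,e_l$. As $l\le m-1$, we get $R^{k,l,m}=R^{k,l,m-1}$.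
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:dim}]
Sum Theorem~\ref{thm:main} over the quotients $i=1,\dots,m$ and add $\mathrm{Hilb}(\mathbb{Q},q)=1$. At $q=1$ the inner sum is $\sum_{j=0}^{k-i}\binom{i+j-1}{j}=\binom{k}{k-i}=\binom ki$, by repeated use of Pascal's rule.
\end{proof}

The rest of the paper proves Theorem~\ref{thm:count}.

\section{A family of rings and of algebras of forms}\label{sec:family}

\subsection*{The weight and the ideals $J_l$}
Fix a real number $\beta\ge0$; the dependence on $\beta$ is shown only when needed. Let $P=P^{(k)}=\mathbb{R}[z_1,\dots,z_k]$ and $\mathcal{L}=\mathbb{R}[z_1^{\pm1},\dots,z_k^{\pm1}]$. The symmetric group $S_k$ acts by $\tau(z_i)=z_{\tau(i)}$, and $s_{ij}$ is the transposition of $i$ and $j$. We write $[k]=\{1,\dots,k\}$, $z^\eta=\prod_iz_i^{\eta_i}$ for $\eta\in\mathbb{Z}^k$, $z_S=\prod_{i\in S}z_i$ for $S\subset[k]$, $e_k=z_1\cdots z_k$, and $\partial_i=\partial/\partial z_i$. Integrals are over the torus $|z_1|=\dots=|z_k|=1$ with normalized Haar measure. Put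
\[
w=\prod_{i<j}|z_i-z_j|^{2\beta},\qquad (f,g)=\int f\,\bar g\,w\qquad(f,g\in\mathcal{L}).
\]
On the torus $\bar g(z)=g(1/z)$, and $w$ is invariant under $z\mapsto1/z$; so $(f,g)=(g,f)=\overline{(f,g)}$. The form is thus real and symmetric. It is positive definite because $w>0$ almost everywhere, and it is $S_k$-invariant. Since $w$ is invariant under the rotations $z\mapsto cz$, $|c|=1$, monomials of different degrees are orthogonal.

\begin{lemma}[Integration by parts]\label{lem:ibp}
For $F\in\mathcal{L}$ and $i\in[k]$,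
\[
\int(z_i\partial_iF)\,w=-\beta\int F\sum_{j\ne i}\frac{z_i+z_j}{z_i-z_j}\,w ,
\]
where the right side is read as $0$ if $\beta=0$, and each term converges absolutely if $\beta>0$.
\end{lemma}

\begin{proof}
With $z_i=e^{\sqrt{-1}\,\vartheta}$, the operator $z_i\partial_i$ is $-\sqrt{-1}\,\partial/\partial\vartheta$. For $\beta=0$ the claim is that $z_i\partial_iF$ has no constant term. Let $\beta>0$. From $|z_i-z_j|^2=-(z_i-z_j)^2/(z_iz_j)$ we get $z_i\partial_iw=\beta w\sum_{j\ne i}\frac{z_i+z_j}{z_i-z_j}$ where the $z$'s are distinct. The $j$-th term is bounded by a constant times $|z_i-z_j|^{2\beta-1}$, which is integrable because $2\beta-1>-1$. Fix pairwise distinct values of the variables other than $z_i$. Then $Fw$ is continuous in $\vartheta$ and smooth off finitely many points, with integrable derivative; so the derivative integrates to $0$ over the circle. Fubini's theorem gives $\int z_i\partial_i(Fw)=0$.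
\end{proof}

For $k\ge1$ and $l\ge-1$ define
\[
\varphi_l(f)=\int f\,e_k^{-l}\,w,\qquad J_l=\{f\in P:\varphi_l(fg)=0\text{ for all }g\in P\},\qquad B_l=P/J_l .
\]
The functional $\varphi_l$ vanishes on homogeneous polynomials of degree other than $kl$; it plays the role of evaluation on the fundamental class. The set $J_l$ is an $S_k$-stable ideal on which $\varphi_l$ vanishes, and $(f,g)\mapsto\varphi_l(fg)$ is a nondegenerate pairing on $B_l$. Let $\mathcal{L}_{\le l}$ be the span of the $z^\eta$ with all $\eta_i\le l$, and let $U_l=P\cap\mathcal{L}_{\le l}$ be the span of the $z^\eta$ with $0\le\eta_i\le l$, the \emph{box}. We have $\varphi_l(fg)=(f,\,g(1/z)e_k^l)$, and $g\mapsto g(1/z)e_k^l$ is an $S_k$-equivariant bijection $P\to\mathcal{L}_{\le l}$. Hence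
\begin{equation}\label{eq:perp}
J_l=\{f\in P: f\perp\mathcal{L}_{\le l}\}.
\end{equation}
Since $\mathcal{L}_{\le l}$ is graded and different degrees are orthogonal, $J_l$ is a graded ideal. From $\varphi_{l-1}(f)=\varphi_l(e_kf)$ we get, for $l\ge0$ and $f\in P$,
\begin{equation}\label{eq:shift}
f\in J_{l-1}\iff e_kf\in J_l .
\end{equation}
Note that $U_{-1}=0$ and $B_{-1}=0$. For the inductions below we also allow $k=0$, $l\ge0$, with $P=U_l=B_l=\mathbb{R}$, $J_l=0$, $\varphi_l=\mathrm{id}$. A superscript $(k)$ indicates the number of variables when it matters.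

For $k\ge1$, $l\ge0$ let
\[
R_\beta=P^{S_k}/(P^{S_k}\cap J_l)=B_l^{S_k},
\]
where the second equality holds because averaging over $S_k$ lifts invariants to invariants. Let $R^m_\beta\subset R_\beta$ be the subalgebra generated by $p_1,\dots,p_m$.

\begin{proposition}\label{prop:ends}
\emph{(a)} For $\beta=0$, $J_l=(z_1^{l+1},\dots,z_k^{l+1})$.
\emph{(b)} For $\beta=1$ and $l\ge1$, $R_1=R^{k,l}\otimes\mathbb{R}$, and $R^m_1=R^{k,l,m}\otimes\mathbb{R}$ for $0\le m\le k$.
\end{proposition}

\begin{proof}
(a) For $\beta=0$ the monomials are orthonormal, so by \eqref{eq:perp} $J_l$ is spanned by the monomials of $P$ with some exponent larger than $l$.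

(b) Recall that $P^{S_k}=\mathbb{R}[e_1,\dots,e_k]$. For integers $\lambda_1\ge\dots\ge\lambda_k$ let $s_\lambda=a_{\lambda+\delta}/a_\delta$, where $a_\mu=\det(z_i^{\mu_j})$ and $\delta=(k-1,\dots,1,0)$. The $s_\lambda$ with $\lambda_k\ge0$ are the Schur polynomials; they form a basis of $P^{S_k}$ and satisfy the Jacobi--Trudi identity $s_\lambda=\det(h_{\lambda_i-i+j})_{1\le i,j\le k}$. For $\beta=1$ we have $w=a_\delta\overline{a_\delta}$, so $(s_\lambda,s_\mu)=\int a_{\lambda+\delta}\overline{a_{\mu+\delta}}$, which is $k!$ if $\lambda=\mu$ and $0$ otherwise. Reversing the order of the columns in numerator and denominator gives $s_\lambda(1/z)\,e_k^l=s_{(l-\lambda_k,\dots,l-\lambda_1)}$; hence $\mathcal{L}_{\le l}^{S_k}$ is spanned by the $s_\mu$ with $\mu_1\le l$. A symmetric $f$ is orthogonal to $g$ if and only if it is orthogonal to the average of $g$ over $S_k$. So \eqref{eq:perp} gives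
\[
P^{S_k}\cap J_l=\mathrm{span}\{s_\lambda:\lambda_k\ge0,\ \lambda_1>l\}.
\]
This ideal of $P^{S_k}$ contains $h_r=s_{(r,0,\dots,0)}$ for $r>l$. Conversely, expanding the Jacobi--Trudi determinant along its first row $h_{\lambda_1},h_{\lambda_1+1},\dots$ shows that each $s_\lambda$ with $\lambda_1>l$ lies in the ideal generated by the $h_r$, $r>l$, and this ideal is $(h_{l+1},\dots,h_{l+k})$ by \eqref{eq:eh}. So $R_1=R^{k,l}\otimes\mathbb{R}$. Newton's identities $re_r=\sum_{i=1}^r(-1)^{i-1}e_{r-i}p_i$ show by induction on $r$ that $p_1,\dots,p_m$ and $e_1,\dots,e_m$ generate the same subalgebra for $m\le k$.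
\end{proof}

\subsection*{Forms}
We want an algebra of forms over $R_\beta$ on which $d$ acts. Forms $\sum f_i\,dz_i$ with $f_i\in B_l$ will not do: for $k=1$ we have $w=1$ and $B_l=\mathbb{R}[z]/(z^{l+1})$, and $d(z^{l+1})=(l+1)z^l\,dz$ is not zero in $B_l\,dz$. The operator $z\,\partial/\partial z$, on the other hand, preserves $(z^{l+1})$. So we write forms in terms of symbols $\varepsilon_i$ that stand for $dz_i/z_i$, and reduce \emph{those} coefficients modulo $J_l$.

Let $E(k,l)=B_l\otimes\bigwedge[\varepsilon_1,\dots,\varepsilon_k]$, with $S_k$ acting also by $\tau(\varepsilon_i)=\varepsilon_{\tau(i)}$. It has a \emph{form degree}, the number of $\varepsilon$'s, shown as a superscript, and a \emph{degree}, that of the coefficients. For a tuple $I=(i_1,\dots,i_p)$ of distinct indices put $\varepsilon_I=\varepsilon_{i_1}\cdots\varepsilon_{i_p}$ and $z_I=z_{i_1}\cdots z_{i_p}$; a subset $S$ is read as an increasing tuple. For $\omega=\sum_S\omega_S\varepsilon_S$ we extend the coefficients to tuples alternatingly, so that $\omega_I\varepsilon_I=\omega_S\varepsilon_S$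 when $I$ lists $S$. Then
\begin{equation}\label{eq:inv}
\omega\text{ is invariant}\iff\omega_{\tau I}=\tau(\omega_I)\text{ for all }\tau\in S_k\text{ and all }I .
\end{equation}
Define
\[
M(k,l)=E(k,l)^{S_k},\qquad T(k,l)=\Bigl(\bigoplus_{S}z_SB_l\,\varepsilon_S\Bigr)^{S_k},\qquad\sigma_r=\sum_{i=1}^kz_i^r\varepsilon_i\quad(r\ge0).
\]
Both are graded-commutative algebras; $T\subset M$ is closed under products because $z_Sz_{S'}=z_{S\cup S'}$ for disjoint $S,S'$. We have $T^0=M^0=R_\beta$, $\sigma_r\in M^1$ for $r\ge0$, and $\sigma_r\in T^1$ for $r\ge1$. Elements of form degree $1$ anticommute and have square $0$.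

Let $\Omega=(P\otimes\bigwedge[dz_1,\dots,dz_k])^{S_k}$ be the algebra of invariant polynomial forms, with $\deg dz_i=1$ and the same conventions for coefficients. The substitution $dz_i\mapsto z_i\varepsilon_i$ gives an algebra map
\[
\Phi:\Omega\to T(k,l),\qquad \sum_S\xi_S\,dz_S\mapsto\sum_Sz_S\xi_S\,\varepsilon_S ,
\]
which preserves both gradings and is onto by averaging. Its kernel consists of the $\xi$ with $z_S\xi_S\in J_l$ for all $S$. Thus $M$ consists of the invariant forms with logarithmic poles and $T$ of those without poles. Lemma~\ref{lem:d} will show that $d(\ker\Phi)\subset\ker\Phi$, so that $d$ acts on $T$, with $dp_r=r\sigma_r$. The kernel that we compare with $R^m_\beta$ is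
\[
\widetilde R^m_\beta=\{f\in T^0: df\,dp_1\cdots dp_m=0\text{ in }T^{m+1}\}.
\]

\section{The case $k=l=2$, $m=1$}\label{sec:example}

Here the claim is that $R^1_\beta=\widetilde R^1_\beta$ has Hilbert series $1+q+q^2+q^3+q^4$.

\emph{The ring $B_2$.} In degrees $d\le2$ all of $P_d$ lies in $\mathcal{L}_{\le2}$, so $J_2$ is zero there. In degrees $d\ge3$, two exponents at most $2$ with sum $d$ are both positive, so $\mathcal{L}_{\le2}$ and $U_2$ agree there and lie in $z_1z_2P$. Hence $P=U_2\oplus J_2$, and the classes in $z_SB_2$ are represented exactly by $U_2\cap z_SP$. Let $\mu_n=\int x^nw$ with $x=z_1/z_2$; then $\mu_{-n}=\mu_n$. Lemma~\ref{lem:ibp} with $F=x^{n+1}-x^n$ and $\frac{z_1+z_2}{z_1-z_2}=\frac{x+1}{x-1}$ gives $(n+1+\beta)\mu_{n+1}=(n-\beta)\mu_n$, so $\mu_1=-\frac{\beta}{1+\beta}\mu_0$ and $\mu_2=\frac{1-\beta}{2+\beta}\mu_1$. The polynomial $z_1^3+az_1^2z_2+bz_1z_2^2$ is orthogonal to $z_1^2z_2$ and $z_1z_2^2$ if and only if $\mu_1+a\mu_0+b\mu_1=0$ and $\mu_2+a\mu_1+b\mu_0=0$, and these equations are satisfied by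
\[
v_1=z_1^3+\tfrac{2\beta}{2+\beta}z_1^2z_2+\tfrac{\beta}{2+\beta}z_1z_2^2 .
\]
So $v_1$ and $v_2=s_{12}v_1$ span $J_2$ in degree $3$. In degree $4$, $J_2=\ker\varphi_2$, and $z_1^3z_2\equiv\frac{\mu_1}{\mu_0}z_1^2z_2^2=-\frac{\beta}{1+\beta}z_1^2z_2^2$.

\emph{The algebra $T$.} The space $T^0$ has basis $1;\ p_1;\ p_2,e_2;\ e_2p_1;\ e_2^2$. By \eqref{eq:inv} an element $\omega_1\varepsilon_1+\omega_2\varepsilon_2$ of $T^1$ is determined by $\omega_1\in U_2\cap z_1P$, which has basis $z_1;\ z_1^2,z_1z_2;\ z_1^2z_2,z_1z_2^2;\ z_1^2z_2^2$. An element of $T^2$ is $\omega_{12}\,\varepsilon_1\varepsilon_2$ with $\omega_{12}\in U_2\cap z_1z_2P$ antisymmetric, so $T^2$ is the line spanned by $z_1z_2(z_1-z_2)\varepsilon_1\varepsilon_2$, in degree $3$.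

\emph{The differential.} For symmetric $f\in J_2$ we need $z_1\partial_1f\in J_2$. In degree $3$, $f$ is a multiple of $v=v_1+v_2=z_1^3+z_2^3+\frac{3\beta}{2+\beta}(z_1^2z_2+z_1z_2^2)$, and $z_1\partial_1v=3v_1$. In degree $4$, symmetry gives $2\varphi_2(z_1\partial_1f)=\varphi_2(z_1\partial_1f+z_2\partial_2f)=4\varphi_2(f)=0$. In higher degrees $B_2=0$. For a $1$-form $\xi\in\ker\Phi$ only degree $3$ matters. There $z_1\xi_1\in J_2$ is divisible by $z_1$, hence a multiple of $v_1$, so $\xi$ is a multiple of $dv$ and $d\xi=0$.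

\emph{The kernel.} If $f$ has degree $D$, then $df\,dp_1$ has degree $D+1$, so it vanishes unless $D=2$. For $D=2$ we have $d(p_1^2)\,dp_1=0$ and $dp_2\,dp_1=2z_1z_2(z_1-z_2)\varepsilon_1\varepsilon_2\ne0$. So $\widetilde R^1_\beta$ has dimension $1$ in each degree $0,\dots,4$.

\emph{Division.} We claim that $\omega\in T^1$ with $\sigma_1\omega=0$ lies in $\sigma_1T^0$. The coefficient of $\varepsilon_1$ in $\sigma_1f$ is $z_1f$. In degree $1$, $T^1$ is spanned by $\sigma_1$. In degree $2$, multiplication by $\sigma_1$ maps the plane $T^1_2$ onto the line $T^2$, and its kernel is spanned by $\sigma_1p_1\neq0$. In degrees $3$ and $4$ every $\omega$ is killed by $\sigma_1$, so $T^1$ must be filled by multiples of $\sigma_1$. It is, because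
\[
z_1e_2=z_1^2z_2,\qquad z_1p_2\equiv-\tfrac{2\beta}{2+\beta}z_1^2z_2+\tfrac{2}{2+\beta}z_1z_2^2,\qquad z_1e_2p_1\equiv\tfrac1{1+\beta}z_1^2z_2^2 .
\]

\emph{Conclusion.} Let $f\in\widetilde R^1_\beta$ have degree $D\ge1$. Division gives $df=\phi\,dp_1$ with $\phi$ of degree $D-1$. Applying $d$ gives $d\phi\,dp_1=0$, so $\phi\in\widetilde R^1_\beta$. Adding the coefficients of $\varepsilon_1$ and $\varepsilon_2$ in $df=\phi\,dp_1$ gives $Df=p_1\phi$ by Euler's formula. By induction on $D$, $f$ is a multiple of $p_1^D$. So $R^1_\beta=\widetilde R^1_\beta$, and in particular $p_1^4\ne0$. The relations confirm this: $p_1^3\equiv\frac{6}{2+\beta}e_2p_1$ and $p_1^4\equiv\frac{12}{(1+\beta)(2+\beta)}e_2^2$, which is $\binom42e_2^2$ at $\beta=0$ and $2e_2^2$ at $\beta=1$.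

In general we do not compute either $R^m_\beta$ or $\widetilde R^m_\beta$ directly; it is their equality that allows us to move to $\beta=0$.

\section{Box representatives}\label{sec:box}

To compare the rings $B_l$ for different $\beta$ we identify them with the fixed space $U_l$. The difficulty is that by \eqref{eq:perp} $J_l$ is orthogonal to $\mathcal{L}_{\le l}$, which is larger than $U_l$, so it is not clear that $U_l+J_l=P$. We also need the identification to respect divisibility by $z_i$. Both facts follow once $P$, $\mathcal{L}_{\le l}$ and $z_kP$ are known to be spanned by subsets of one orthogonal basis of $\mathcal{L}$, and such a basis is provided by a self-adjoint operator with simple spectrum that preserves the three subspaces. The operator $z_i\partial_i$ fails to be self-adjoint by the right side of Lemma~\ref{lem:ibp}; we correct it by divided differences. For $k\ge1$ and $i\in[k]$ let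
\[
Y_i=z_i\partial_i+\beta\sum_{j\ne i}\frac{z_{\max(i,j)}}{z_i-z_j}\,(1-s_{ij}).
\]
Either numerator $z_i$ or $z_j$ would give self-adjointness; the choice of the later variable gives triangularity and the stability of $z_kP$. Let $\rho:P^{(k)}\to P^{(k-1)}$ be the substitution $z_k=0$.

\begin{lemma}\label{lem:Y}
For all $c\in\mathbb{R}^k$ outside a countable union of hyperplanes, the operator $Y=\sum_ic_iY_i$ on $\mathcal{L}$ is self-adjoint, has a basis of eigenvectors with pairwise distinct real eigenvalues, and preserves $P$, $z_kP$ and every $\mathcal{L}_{\le l}$. If $k\ge2$, then $\rho Y=Y'\rho$ on $P$, where $Y'=\sum_{i<k}c_iY_i^{(k-1)}$.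
\end{lemma}

\begin{proof}
\emph{Self-adjointness.} Let $f,g\in\mathcal{L}$. Since $z_i\partial_i\bar g=-\overline{z_i\partial_ig}$, Lemma~\ref{lem:ibp} for $F=f\bar g$ gives
\[
(z_i\partial_if,g)-(f,z_i\partial_ig)=-\beta\sum_{j\ne i}\int f\bar g\,\frac{z_i+z_j}{z_i-z_j}\,w .
\]
This settles $\beta=0$. Let $\beta>0$, $s=s_{ij}$ and $A=\frac{z_i}{z_i-z_j}(1-s)$; all integrals below converge absolutely. Exchanging $z_i$ and $z_j$ in the term containing $sf$, and using $\overline{z_i/(z_i-z_j)}=-z_j/(z_i-z_j)$, we get
\[
(Af,g)=\int f\Bigl[\frac{z_i}{z_i-z_j}\,\bar g+\frac{z_j}{z_i-z_j}\,\overline{sg}\Bigr]w,\qquad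
(f,Ag)=\int f\Bigl[-\frac{z_j}{z_i-z_j}\,\bar g+\frac{z_j}{z_i-z_j}\,\overline{sg}\Bigr]w .
\]
So $(Af,g)-(f,Ag)=\int f\bar g\,\frac{z_i+z_j}{z_i-z_j}\,w$. The same holds for $\frac{z_j}{z_i-z_j}(1-s)=A-(1-s)$, because $1-s$ is self-adjoint. Summing over $j$, the defects cancel and $Y_i$ is self-adjoint.

\emph{Triangularity.} Let $a=\eta_i$ and $b=\eta_j$. Only the factor $z_i^az_j^b$ of $z^\eta$ is affected by the $j$-th term of $Y_i$. For $a=b$ the term gives $0$, and otherwise the geometric sum gives
\[
\begin{array}{l|ll}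
 & a>b & a<b\\ \hline
\frac{z_i}{z_i-z_j}(1-s_{ij})z_i^az_j^b\quad(j<i) & \sum_{r=0}^{a-b-1}z_i^{a-r}z_j^{b+r} & -\sum_{r=0}^{b-a-1}z_i^{b-r}z_j^{a+r}\\[4pt]
\frac{z_j}{z_i-z_j}(1-s_{ij})z_i^az_j^b\quad(j>i) & \sum_{r=1}^{a-b}z_i^{a-r}z_j^{b+r} & -\sum_{r=1}^{b-a}z_i^{b-r}z_j^{a+r}
\end{array}
\]
All exponents stay between $\min(a,b)$ and $\max(a,b)$. The terms with $0<r<|a-b|$ have a strictly smaller value of $\sum_p\eta_p^2$. The one remaining term in each sum is $+z^\eta$ (top left), $-z^{s_{ij}\eta}$ (top right), $+z^{s_{ij}\eta}$ (bottom left), $-z^\eta$ (bottom right). In both swaps the larger exponent moves to the later position, so $\sum_pp\,\eta_p$ strictly increases. Hence $Y_i$ is triangular on monomials ordered lexicographically by $(\sum_p\eta_p^2,\,-\sum_pp\,\eta_p)$, with diagonal entries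
\[
y_i(\eta)=\eta_i+\beta\bigl(\#\{j<i:\eta_j<\eta_i\}-\#\{j>i:\eta_j>\eta_i\}\bigr)=\eta_i-\beta(r_i-1)+\beta(i-1),
\]
where $r_i=1+\#\{j<i:\eta_j\ge\eta_i\}+\#\{j>i:\eta_j>\eta_i\}$ is the position of $\eta_i$ when $\eta$ is sorted into a weakly decreasing sequence $\eta^+$, ties being kept in their order.

The map $\eta\mapsto(y_1(\eta),\dots,y_k(\eta))$ is injective. For $\beta=0$ it is the identity. For $\beta>0$ we have $y_i-\beta(i-1)=\eta^+_{r_i}-\beta(r_i-1)$, and $\eta^+_r-\beta(r-1)$ is strictly decreasing in $r$; so the relative order of the numbers $y_i-\beta(i-1)$ determines the $r_i$, and then the $\eta_i$. Exclude the hyperplanes $\sum_ic_i(y_i(\eta)-y_i(\eta'))=0$, $\eta\ne\eta'$. Then the diagonal entries of $Y$ are pairwise distinct. The monomials of a fixed degree with exponents in a fixed finite interval span a finite-dimensional $Y$-stable space, on which $Y$ is triangular with distinct diagonal entries, hence diagonalizable. These spaces, for growing intervals, exhaust each degree of $\mathcal{L}$.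

\emph{Invariant subspaces.} The bounds on exponents show that $P$ and $\mathcal{L}_{\le l}$ are stable. In every $Y_i$, a divided-difference term that involves the index $k$ has numerator $z_k$, so it maps $P$ into $z_kP$; so does $z_k\partial_k$. The other terms do not involve $z_k$: they commute with multiplication by $z_k$ and with $\rho$, and they add up to $Y'$. This gives both the stability of $z_kP$ and $\rho Y=Y'\rho$.
\end{proof}

Choose $c$ as in the lemma with $(c_1,\dots,c_{k-1})$ also admissible for $k-1$ variables; a countable union of hyperplanes has measure zero, so this is possible. Call the eigenspaces of $Y$ \emph{eigenlines}. Distinct eigenlines are orthogonal. Every $Y$-stable subspace $V$ is a sum of eigenlines, because the eigencomponents of $v\in V$ are obtained by applying interpolation polynomials in $Y$ to $v$.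

\begin{lemma}\label{lem:box}
\emph{(a)} $P=U_l\oplus J_l$, and the projection $\pi$ onto $U_l$ along $J_l$ is the orthogonal projection.
\emph{(b)} $\pi(z_SP)=U_l\cap z_SP$ for all $S\subset[k]$.
\emph{(c)} If $k\ge1$ and $l\ge0$, then $\rho(J_l^{(k)})\subset J_l^{(k-1)}$, so $\rho$ induces a ring map $B_l^{(k)}\to B_l^{(k-1)}$.
\end{lemma}

\begin{proof}
For $k=0$ there is nothing to prove; let $k\ge1$.

(a) An eigenline in $P$ either lies in $\mathcal{L}_{\le l}$, hence in $U_l$, or is orthogonal to all eigenlines in $\mathcal{L}_{\le l}$, hence lies in $J_l$ by \eqref{eq:perp}. So $P=U_l+J_l$, and $U_l\perp J_l$ by \eqref{eq:perp}. It also follows that $J_l$ is the sum of the eigenlines of the second kind; in particular it is $Y$-stable.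

(b) The space $z_kP$ is a sum of eigenlines, each in $U_l$ or in $J_l$, so $\pi(z_kP)\subset z_kP$. As $U_l$ and $J_l$ are $S_k$-stable, $\pi$ commutes with $S_k$, and $\pi(z_iP)\subset z_iP$ for all $i$. Hence $\pi(z_SP)\subset U_l\cap\bigcap_{i\in S}z_iP=U_l\cap z_SP$. The reverse inclusion holds since $\pi$ is the identity on $U_l$.

(c) For $k=1$, $J_l=(z_1^{l+1})$ and $\rho(J_l)=0$. Let $k\ge2$. The space $\rho(J_l^{(k)})$ is $Y'$-stable, hence spanned by eigenvectors of $Y'$, each in $U_l^{(k-1)}$ or in $J_l^{(k-1)}$. It suffices to show that any $v\in\rho(J_l^{(k)})\cap U_l^{(k-1)}$ is zero. Write $v=\rho(f)$ with $f\in J_l^{(k)}$, and regard $v$ as an element of $U_l^{(k)}$ not involving $z_k$. Then $v-f\in z_kP$, so $v=\pi(v-f)\in z_kP$ by (b), and $v=0$.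
\end{proof}

Thus $B_l$ is finite-dimensional, and each class in $B_l$ has a unique \emph{box representative} in $U_l$. By (b) the classes in $z_SB_l$ are those whose representative is divisible by $z_S$. Since $\pi$ commutes with $S_k$, the representatives of the coefficients of an invariant form satisfy \eqref{eq:inv} as polynomials. For $l\ge0$, $\rho$ maps $U_l^{(k)}$ into $U_l^{(k-1)}$, so it takes box representatives to box representatives.

\section{Division of $1$-forms}\label{sec:division}

We prove that a form $\omega\in T^1$ with $\sigma_1\cdots\sigma_m\omega=0$ is a combination of $\sigma_1,\dots,\sigma_m$. The coefficients lie in a ring with many zero divisors, so no cancellation is available. Instead we filter $T(k,l)$ and $M(k,l)$ by algebras of the same kind with smaller $k$ or $l$, and induct. The filtrations come from setting $z_k=0$.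

\subsection*{Restriction to $z_k=0$}
Let $k\ge1$, $l\ge0$. Applying $\rho$ to the coefficients gives, by Lemma~\ref{lem:box}(c), an algebra map
\[
M(k,l)\to B_l^{(k-1)}\otimes\textstyle\bigwedge[\varepsilon_1,\dots,\varepsilon_k],\qquad\omega\mapsto\bar\omega ,
\]
with image $\overline M$. The target contains $T(k-1,l)$. We have $\bar\sigma_0=\varepsilon_1+\dots+\varepsilon_k$, while for $r\ge1$ the form $\bar\sigma_r$ is the element $\sigma_r$ of $T^1(k-1,l)$. By \eqref{eq:shift}, multiplication by $e_k$ is a well-defined injective map $B_{l-1}\to B_l$, hence $M(k,l-1)\to M(k,l)$.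

\begin{lemma}\label{lem:restrict}
Let $k\ge1$, $l\ge0$.
\emph{(a)} The kernel of $\omega\mapsto\bar\omega$ is $e_kM(k,l-1)$, and it is contained in $T(k,l)$.
\emph{(b)} The image of $T(k,l)$ is $T(k-1,l)$.
\emph{(c)} Every element of $\overline M$ is uniquely of the form $\gamma+\bar\sigma_0\alpha'$ with $\gamma,\alpha'\in T(k-1,l)$, and all such elements lie in $\overline M$.
\end{lemma}

\begin{proof}
All coefficients are taken to be box representatives.

(a) We have $\bar\omega=0$ if and only if $z_k$ divides every polynomial $\omega_I$. By \eqref{eq:inv}, $\omega_I=s_{ik}(\omega_{s_{ik}I})$, so then every $z_i$ divides every $\omega_I$, and $\omega=e_k\omega'$ with $\omega'$ invariant and coefficients in $U_{l-1}$. Conversely $\overline{e_k\omega'}=0$. Finally $e_kB_l\subset z_SB_l$ for all $S$.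

(b) If $\theta\in T(k,l)$ and $k\in S$, then $z_k$ divides $\theta_S$; so $\bar\theta$ does not involve $\varepsilon_k$, and it lies in $T(k-1,l)$. For surjectivity, note that $T(k-1,l)$ is spanned by the sums $\sum_{\tau'\in S_{k-1}}\tau'(z^\eta\varepsilon_S)$, where $S\subset[k-1]$, $0\le\eta_i\le l$, and $\eta_i\ge1$ for $i\in S$. Extend $\eta$ by $\eta_k=0$ and let $\theta=\sum_{\tau\in S_k}\tau(z^\eta\varepsilon_S)\in T(k,l)$. The exponent of $z_k$ in $\tau(z^\eta)$ is $\eta_j$ with $j=\tau^{-1}(k)$, so only the $\tau$ with $\eta_j=0$ survive in $\bar\theta$. For such $j$ the permutations with $\tau(j)=k$ are $\tau=\tau's_{jk}$, $\tau'\in S_{k-1}$ (with $s_{kk}=1$), and $s_{jk}$ fixes $z^\eta\varepsilon_S$ because $\eta_j=\eta_k=0$ and $j,k\notin S$. So $\bar\theta=N\sum_{\tau'}\tau'(z^\eta\varepsilon_S)$, where $N\ge1$ is the number of $j\in[k]$ with $\eta_j=0$.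

(c) Let $\omega\in M(k,l)$ and write $\bar\omega=\alpha+\varepsilon_k\alpha'$ with $\alpha,\alpha'$ free of $\varepsilon_k$. Both are $S_{k-1}$-invariant, and $\alpha_I=\rho(\omega_I)$, $\alpha'_I=\rho(\omega_{(k,I)})$ for tuples $I$ in $[k-1]$. Let $i<k$, $i\notin I$.

First, $s_{ik}\,\omega_{(k,i,I)}=\omega_{(i,k,I)}=-\omega_{(k,i,I)}$, so $\omega_{(k,i,I)}$ vanishes on $z_i=z_k$, and $\alpha'_{(i,I)}$ vanishes on $z_i=0$. Thus $z_S$ divides $\alpha'_S$ for all $S$, and $\alpha'\in T(k-1,l)$.

Second, $\omega_{(i,I)}=s_{ik}\,\omega_{(k,I)}$, so $\omega_{(i,I)}$ and $\omega_{(k,I)}$ agree on $z_i=z_k=0$; that is, $\alpha_{(i,I)}-\alpha'_I$ vanishes on $z_i=0$. Put $\gamma=\alpha-(\varepsilon_1+\dots+\varepsilon_{k-1})\alpha'$. Its coefficient $\gamma_{(i,I)}$ equals $\alpha_{(i,I)}-\alpha'_I$ plus terms $\pm\alpha'_K$, where $K$ is obtained from $(i,I)$ by deleting an entry of $I$. Each such $K$ contains $i$, so $\gamma_{(i,I)}$ vanishes on $z_i=0$. Hence $\gamma\in T(k-1,l)$, and $\bar\omega=\gamma+\bar\sigma_0\alpha'$.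

The expression is unique because $\alpha'$ is read off from the terms containing $\varepsilon_k$. By (b), $T(k-1,l)\subset\overline M$, and $\overline M$ is an algebra containing $\bar\sigma_0$; so all such elements occur.
\end{proof}

\subsection*{Duality}
Parts (a) and (b) give an exact sequence
\begin{equation}\label{eq:seq}
0\to M(k,l-1)\xrightarrow{\ e_k\ }T(k,l)\xrightarrow{\ \theta\mapsto\bar\theta\ }T(k-1,l)\to0 .
\end{equation}
It is compatible with multiplication by $\sigma_r$, $r\ge1$, but this does not help: division by $\sigma_1,\dots,\sigma_m$ fails in $M$. For $k=1$ the form $\varepsilon_1$ is killed by $\sigma_1=z_1\varepsilon_1$ and is not a multiple of it. By Lemma~\ref{lem:restrict}(c), the right sequence for $M$ is $\sigma_0,\sigma_1,\dots$. The shift of index appears when \eqref{eq:seq} is dualized.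

For $r\ge0$ define the contraction $x_r$ on $M(k,l)$, of form degree $-1$, by
\[
(x_r\theta)_I=\sum_{i\notin I}z_i^r\,\theta_{(i,I)} .
\]
It preserves \eqref{eq:inv}, and it preserves $T(k,l)$ since $\theta_{(i,I)}\in z_iz_IB_l\subset z_IB_l$. Define pairings on $M^p(k,l)$ and on $T^p(k,l)$ by
\[
\langle\omega,\theta\rangle_M=\varphi_l\Bigl(\sum_S\omega_S\theta_S\Bigr),\qquad
\langle\omega,\theta\rangle_T=\varphi_l\Bigl(\sum_S\xi_S\theta_S\Bigr)\quad\text{where }\omega_S=z_S\xi_S,\ \xi_S\in P .
\]
In the second pairing $\omega$ is read as the form $\sum\xi_S\,dz_S$ and $\theta$ as a list of coefficients of a polyvector field. It is well defined: if $\theta_S=z_Sg_S$, then $\xi_S\theta_S=(z_S\xi_S)g_S$ depends modulo $J_l$ only on the classes $\omega_S$ and $\theta_S$.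

\begin{lemma}\label{lem:dual}
\emph{(a)} Both pairings are perfect. For $r\ge0$,
\[
\langle\sigma_r\omega,\theta\rangle_M=\langle\omega,x_r\theta\rangle_M,\qquad\langle\sigma_{r+1}\omega,\theta\rangle_T=\langle\omega,x_r\theta\rangle_T .
\]
\emph{(b)} For $k\ge1$, $l\ge0$ there is an exact sequence $0\to T(k-1,l)\to T(k,l)\to M(k,l-1)\to0$ that preserves form degree and, for each $r\ge0$, intertwines the multiplications by $\sigma_{r+1}$, $\sigma_{r+1}$ and $\sigma_r$.
\end{lemma}

\begin{proof}
(a) Both formulas define symmetric, $S_k$-invariant pairings before invariants are taken, on $\bigoplus_SB_l\varepsilon_S$ and on $\bigoplus_Sz_SB_l\varepsilon_S$. They are nondegenerate by the definition of $J_l$: if $\varphi_l(\omega_Sg)=0$ for all $g\in P$, then $\omega_S=0$ in $B_l$, and in the second case $\varphi_l(\xi_S\cdot z_Sg)=\varphi_l(\omega_Sg)$. If an invariant element pairs to zero with all invariant elements, it pairs to zero with every $\theta$, because it pairs with $\theta$ as with the average of $\theta$. So the pairings stay nondegenerate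 on invariants, and the spaces are finite-dimensional.

Since $\varepsilon_i\varepsilon_S=\varepsilon_{(i,S)}$, we have $\sigma_r\omega=\sum_S\sum_{i\notin S}z_i^r\omega_S\,\varepsilon_{(i,S)}$, and both sides of the first identity equal $\varphi_l(\sum_S\sum_{i\notin S}z_i^r\omega_S\theta_{(i,S)})$. For $\omega\in T$ we have $\sigma_{r+1}\omega=\sum_S\sum_{i\notin S}z_iz_S\cdot z_i^r\xi_S\,\varepsilon_{(i,S)}$, and both sides of the second identity equal $\varphi_l(\sum_S\sum_{i\notin S}z_i^r\xi_S\theta_{(i,S)})$.

(b) The maps in \eqref{eq:seq} commute with every $x_r$, $r\ge0$. For $e_k$ this holds because it is $P$-linear on coefficients. For $\theta\in T(k,l)$ and $I$ in $[k-1]$, the term $i=k$ of $(x_r\theta)_I$ is $z_k^r\theta_{(k,I)}\in z_kB_l$, which restricts to $0$, and the other terms give $(x_r\bar\theta)_I$. Now transpose \eqref{eq:seq} in each form degree with respect to the perfect pairings, and use (a).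
\end{proof}

The surjection in (b) is $\sum z_S\xi_S\varepsilon_S\mapsto\sum\xi_S\varepsilon_S$, because $\varphi_l(\xi_S\,e_k\theta_S)=\varphi_{l-1}(\xi_S\theta_S)$; it sends $dz_i$ to $\varepsilon_i$, which explains the shift.

\subsection*{The division property}

\begin{proposition}\label{prop:division}
Let $m\ge0$.
\emph{(a)} Let $k,l\ge0$. If $\omega\in T^1(k,l)$ and $\sigma_1\cdots\sigma_m\,\omega=0$, then $\omega\in\sum_{r=1}^m\sigma_rT^0(k,l)$.
\emph{(b)} Let $k\ge1$, $l\ge-1$. If $\omega\in M^1(k,l)$ and $\sigma_0\cdots\sigma_{m-1}\,\omega=0$, then $\omega\in\sum_{r=0}^{m-1}\sigma_rM^0(k,l)$.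
\end{proposition}

\begin{proof}
Let $X=\bigoplus_pX^p$ be a graded space with anticommuting operators $y_1,\dots,y_m$ of degree $1$ and square $0$. Say that $X$ \emph{has division} if every $\omega\in X^1$ with $y_1\cdots y_m\omega=0$ lies in $\sum_ry_rX^0$. This property passes to extensions. Indeed, let $0\to X'\to X\to X''\to0$ be exact and compatible with gradings and operators, let $X'$ and $X''$ have division, and let $\omega\in X^1$ with $y_1\cdots y_m\omega=0$. The image of $\omega$ in $X''$ is $\sum y_rf''_r$. Lift $f''_r$ to $f_r\in X^0$. Then $\omega'=\omega-\sum y_rf_r$ lies in $X'$, and $y_1\cdots y_m\omega'=0$ because $y_1\cdots y_my_r=0$. So $\omega'=\sum y_rf'_r$ with $f'_r\in X'^0$, and $\omega=\sum y_r(f_r+f'_r)$.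

For $m=0$ the hypothesis says $\omega=0$ and both statements hold. We induct on $k$, for all $l$ and $m$ at once. For $k=0$, $T^1=0$ and (a) holds. Let $k\ge1$, $m\ge1$, and assume (a) for $k-1$.

\emph{Part (b) for $k$}, by induction on $l$. We have $M(k,-1)=0$. For $l\ge0$, Lemma~\ref{lem:restrict}(a) gives the exact sequence $0\to M(k,l-1)\to M(k,l)\to\overline M\to0$, compatible with $\sigma_0,\sigma_1,\dots$, so it suffices to show that $\overline M$ has division. By Lemma~\ref{lem:restrict}(c), $\overline M^0=T^0(k-1,l)$, and an element of $\overline M^1$ is $\omega=\gamma+\bar\sigma_0f$ with $\gamma\in T^1(k-1,l)$, $f\in T^0(k-1,l)$. If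
\[
0=\bar\sigma_0\bar\sigma_1\cdots\bar\sigma_{m-1}\,\omega=\bar\sigma_0\,(\sigma_1\cdots\sigma_{m-1}\gamma),
\]
then $\sigma_1\cdots\sigma_{m-1}\gamma=0$ in $T(k-1,l)$ by uniqueness in Lemma~\ref{lem:restrict}(c). By (a) for $k-1$ and $m-1$, $\gamma\in\sum_{r=1}^{m-1}\sigma_rT^0(k-1,l)$, so $\omega\in\sum_{r=0}^{m-1}\bar\sigma_r\overline M^0$.

\emph{Part (a) for $k$.} In the sequence of Lemma~\ref{lem:dual}(b), $T(k-1,l)$ has division for $\sigma_1,\dots,\sigma_m$ by the inductive hypothesis, and $M(k,l-1)$ has division for $\sigma_0,\dots,\sigma_{m-1}$ by (b).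
\end{proof}

\section{The subalgebra as a kernel}\label{sec:kernel}

Let $k\ge1$, $l\ge0$. For $\beta>0$ the operators $z_i\partial_i$ need not preserve $J_l$. With $k=2$, $l=1$ and $\mu_n$ as in Section~\ref{sec:example}, the polynomial $f=z_1^2+\frac{\beta}{1+\beta}z_1z_2$ is orthogonal to $z_1z_2$, which spans $\mathcal{L}_{\le1}$ in degree $2$; so $f\in J_1$, but $z_2\partial_2f=\frac\beta{1+\beta}z_1z_2\notin J_1$. This is why we work with invariant forms. To show that $d$ preserves $\ker\Phi$, we move $d$ to the other side of the pairing; the poles $1/(z_i-z_j)$ produced by the weight cancel because the test element is invariant.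

\begin{lemma}\label{lem:d}
We have $d(\ker\Phi)\subset\ker\Phi$. Hence $d$ acts on $T(k,l)$ as a graded derivation with $d^2=0$ that preserves degree. If $f\in T^0$ is homogeneous of degree $D$, then $x_0(df)=Df$, and $x_0:T^1\to T^0$ is $T^0$-linear.
\end{lemma}

\begin{proof}
Let $\xi\in\Omega^p$ with $\Phi(\xi)=0$. Since $d\xi\in\Omega^{p+1}$, by Lemma~\ref{lem:dual}(a) it suffices to show $\langle\Phi(d\xi),\theta\rangle_T=0$ for all $\theta\in T^{p+1}$. Represent $\theta$ by box representatives. For a $p$-tuple $I$ and $i\notin I$ write $\theta_{(i,I)}=z_iz_I\,c_{iI}$ with $c_{iI}\in P$, and put $\kappa_{iI}=z_Ic_{iI}$. From $d\xi=\sum_S\sum_{i\notin S}\partial_i\xi_S\,dz_i\,dz_S$ we get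
\[
\langle\Phi(d\xi),\theta\rangle_T=\sum_{|S|=p}\ \sum_{i\notin S}\varphi_l\bigl((z_i\partial_i\xi_S)\,\kappa_{iS}\bigr).
\]
Apply Lemma~\ref{lem:ibp} to $F=\xi_S\kappa_{iS}e_k^{-l}$, using $z_i\partial_ie_k^{-l}=-le_k^{-l}$. The right side becomes $-\sum_S\int\xi_S\,\Delta_S\,e_k^{-l}w$ with
\[
\Delta_S=\sum_{i\notin S}\bigl(z_i\partial_i\kappa_{iS}-l\kappa_{iS}\bigr)+\beta\sum_{i\notin S}\ \sum_{j\ne i}\kappa_{iS}\,\frac{z_i+z_j}{z_i-z_j}.
\]
We show that $\Delta_S\in z_SP$. Then $\xi_S\Delta_S\in z_S\xi_SP\subset J_l$, and every integral is $\varphi_l(\xi_S\Delta_S)=0$.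

In the first sum, $z_i\partial_i\kappa_{iS}=z_S\,z_i\partial_ic_{iS}$ because $i\notin S$. In the second sum take first a term with $j\in S$. The transposition $s_{ij}$ exchanges two entries of the tuple $(i,S)$, so $s_{ij}\theta_{(i,S)}=-\theta_{(i,S)}$ by \eqref{eq:inv}, while it fixes $z_iz_S$. Hence $s_{ij}c_{iS}=-c_{iS}$, the polynomial $c_{iS}$ is divisible by $z_i-z_j$, and the term lies in $z_SP$. The remaining terms have $i,j\notin S$ and come in pairs; the terms $(i,j)$ and $(j,i)$ add up to $z_S(c_{iS}-c_{jS})\frac{z_i+z_j}{z_i-z_j}$. From $s_{ij}\theta_{(i,S)}=\theta_{(j,S)}$ we get $s_{ij}c_{iS}=c_{jS}$, so $c_{iS}-c_{jS}$ is divisible by $z_i-z_j$.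

The properties of $d$ are inherited from $\Omega$. On $T^1$ the map $x_0$ is $\sum\omega_i\varepsilon_i\mapsto\sum\omega_i$, which is $T^0$-linear, and $x_0(df)=\sum_iz_i\partial_if=Df$ by Euler's formula.
\end{proof}

Since $d$ preserves degree, $\widetilde R^m_\beta$ is a graded subspace of $R_\beta$.

\begin{theorem}\label{thm:kernel}
$R^m_\beta=\widetilde R^m_\beta$ for all real $\beta\ge0$ and all $m\ge0$.
\end{theorem}

\begin{proof}
If $f$ is a polynomial in $p_1,\dots,p_m$, then $df=\sum_{r\le m}(\partial f/\partial p_r)\,dp_r$, and $dp_r\,dp_1\cdots dp_m=0$ for $r\le m$. So $R^m_\beta\subset\widetilde R^m_\beta$.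

Conversely, let $f\in\widetilde R^m_\beta$ be homogeneous of degree $D$; we induct on $D$. For $D=0$, $f$ is a constant. Let $D\ge1$. Since $dp_r=r\sigma_r$, Proposition~\ref{prop:division}(a) gives $df=\sum_{r=1}^m\phi_r\,dp_r$ with $\phi_r\in T^0$, and on taking components of degree $D$ we may assume that $\phi_r$ is homogeneous of degree $D-r$. Applying $d$ gives $\sum_rd\phi_r\,dp_r=0$. Multiplying by $\prod_{s\ne r}dp_s$ kills all terms but the $r$-th and gives $d\phi_r\,dp_1\cdots dp_m=0$. So $\phi_r\in\widetilde R^m_\beta$, and $\phi_r\in R^m_\beta$ by induction. Applying $x_0$ to $df=\sum\phi_r\,dp_r$ gives $Df=\sum_rr\,p_r\phi_r\in R^m_\beta$, and $D\ne0$.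
\end{proof}

\section{Independence of $\beta$}\label{sec:constant}

If a matrix depends continuously on $\beta$, a minor that is nonzero at $\beta_0$ is nonzero near $\beta_0$. So near $\beta_0$ the rank is at least the rank at $\beta_0$, and the dimension of the kernel is at most its value at $\beta_0$.

\begin{proposition}\label{prop:constant}
For all $m,D\ge0$, the dimension of $(R^m_\beta)_D$ is constant for $\beta\in[0,\infty)$.
\end{proposition}

\begin{proof}
Write $w_\beta$, $\pi_\beta$ for the weight and the projection of Lemma~\ref{lem:box}. The map $\pi_\beta$ identifies $R_\beta$ with $U_l^{S_k}$, which does not depend on $\beta$. It is the orthogonal projection onto $U_l$ and preserves degree, so in each degree its matrix is obtained from the inner products of monomials by inverting the positive definite Gram matrix of the monomials in $U_l$. These inner products are integrals $\int z^\eta w_\beta$, which are continuous in $\beta\ge0$ by dominated convergence: $w_\beta\le4^{\beta\binom k2}$, and $w_\beta$ is continuous in $\beta$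 wherever the $z_i$ are distinct. So $\pi_\beta$ is continuous in $\beta$ in each degree.

The space $(R^m_\beta)_D$ is the image under $\pi_\beta$ of the fixed space of polynomials of degree $D$ in $p_1,\dots,p_m$. The space $(\widetilde R^m_\beta)_D$ is the kernel of the map
\[
(U_l^{S_k})_D\ni f\ \longmapsto\ \Bigl(\pi_\beta\bigl(z_S\,(df\,dp_1\cdots dp_m)_S\bigr)\Bigr)_{|S|=m+1},
\]
where the form is computed in $\Omega$; indeed $\xi\in\Omega$ lies in $\ker\Phi$ if and only if $\pi_\beta(z_S\xi_S)=0$ for all $S$. Both maps are continuous in $\beta$. By Theorem~\ref{thm:kernel} the rank of the first equals the nullity of the second. Near any $\beta_0$ this number is at least and at most its value at $\beta_0$. It is therefore locally constant, hence constant on the interval $[0,\infty)$.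
\end{proof}

\section{The truncated polynomial ring}\label{sec:zero}

Let $\beta=0$ and $0\le m\le\min(k,l)$. By Proposition~\ref{prop:ends}(a), $\pi$ deletes the monomials with an exponent larger than $l$. So $\dim(R^m_0)_d$ is the rank of the matrix whose entry in row $\eta$ and column $b$ is the coefficient of $z^\eta$ in $p^b=\prod_{r\le m}p_r^{b_r}$; here $0\le\eta_i\le l$, $\sum_i\eta_i=d$, and $\sum_rrb_r=d$. The rows are easier to handle than the columns. Let $t_1,\dots,t_m$ be indeterminates with $\deg t_r=r$, and define $g_n\in\mathbb{R}[t_1,\dots,t_m]$, homogeneous of degree $n$, by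
\[
G(u)=\exp\Bigl(\sum_{r=1}^mt_ru^r\Bigr)=\sum_{n\ge0}g_nu^n,\qquad g_n=0\ \text{ for }n<0 .
\]
With $t^b=\prod t_r^{b_r}$ and $b!=\prod b_r!$,
\[
\sum_b\frac{t^bp^b}{b!}=\exp\Bigl(\sum_{r\le m}t_rp_r\Bigr)=\prod_{i=1}^kG(z_i)=\sum_\eta z^\eta\prod_{i=1}^kg_{\eta_i} .
\]
So after column $b$ is divided by $b!$, row $\eta$ is the list of coefficients of the polynomial $\prod_ig_{\eta_i}$. Therefore
\begin{equation}\label{eq:rank}
\dim(R^m_0)_d=\dim\mathcal{S}(k)_d,\qquad\mathcal{S}(k)_d=\mathrm{span}\Bigl\{\prod_{i=1}^kg_{\eta_i}:0\le\eta_i\le l,\ \sum_i\eta_i=d\Bigr\}.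
\end{equation}

We need linear relations among products of $g$'s that do not increase the number of factors and keep the indices at most $l$. For $m=1$, $g_n=t_1^n/n!$, and $a\,g_ag_{a'}=(a'+1)\,g_{a-1}g_{a'+1}$ pushes two indices $1\le a\le a'\le l-1$ apart, until at most one index lies in $[1,l-1]$. The general relation involves $m+1$ factors and is a vanishing determinant.

\begin{proposition}\label{prop:basis}
If $0\le m\le\min(k,l)$, the products $g_\lambda=\prod_ig_{\lambda_i}$ with $\lambda\in\mathcal{P}_m$, $|\lambda|=d$, form a basis of $\mathcal{S}(k)_d$.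
\end{proposition}

\begin{proof}
For $m=0$ we have $g_n=0$ for $n>0$, and $\mathcal{P}_0$ contains only the empty partition. Let $m\ge1$.

\emph{Spanning.} From $uG'(u)=(\sum_iit_iu^i)G(u)$ we get $ng_n=\sum_{i=1}^mit_i\,g_{n-i}$. Consider the matrix with columns $n=1,\dots,l$, with row $0$ equal to $(ng_n)_n$ and row $i$ equal to $(g_{n-i})_n$ for $1\le i\le m$. Row $0$ is a combination of the other rows, so all minors of size $m+1$ vanish. Suppose that a product of $k$ factors $g_{\eta_i}$ as in \eqref{eq:rank} has $m+1$ factors with indices $a_0\le\dots\le a_m$ in $[1,l-m]$. Put $n_i=a_i+i$; then $1\le n_0<\dots<n_m\le l$, and the bound $l-m$ is exactly what makes the last column available. Expanding the minor on the columns $n_0,\dots,n_m$,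
\[
\sum_\tau\mathrm{sgn}(\tau)\,n_{\tau^{-1}(0)}\prod_{i=0}^mg_{n_i-\tau(i)}=0,
\]
where $\tau$ runs over the permutations of $\{0,\dots,m\}$. The term $\tau=\mathrm{id}$ is $a_0\,g_{a_0}\cdots g_{a_m}$ with $a_0\ne0$. In every term the indices are at most $l$ and have the same sum, and terms with a negative index vanish. Moreover
\[
\sum_i(n_i-\tau(i))^2=\sum_in_i^2+\sum_ii^2-2\sum_in_i\tau(i),
\]
and $\sum_in_i\tau(i)$ is maximal only at $\tau=\mathrm{id}$: if $i<j$ and $\tau(i)>\tau(j)$, exchanging the two values increases it by $(n_j-n_i)(\tau(i)-\tau(j))>0$. So our product is a combination of products of $k$ factors with indices in $[0,l]$, the same sum $d$, and a strictly larger sum of squares of indices. The sum of squares is at most $kl^2$, so the rewriting terminates, at products with at most $m$ indices in $[1,l-m]$. Omitting the factors $g_0=1$, these are the $g_\lambda$ with $\lambda\in\mathcal{P}_m$.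

\emph{Independence.} We compare with a case in which the bound on the number of factors plays no role. Let $k'\ge\max(d,k)$. For $1\le r\le m$, $g_r$ equals $t_r$ plus a polynomial in $t_1,\dots,t_{r-1}$, so $g_1,\dots,g_m$ generate $\mathbb{R}[t_1,\dots,t_m]$. A monomial of degree $d$ in $g_1,\dots,g_m$ has at most $d\le k'$ factors, with indices at most $m\le l$; this is where $m\le l$ is needed. Padded with factors $g_0$, it lies in $\mathcal{S}(k')_d$. So $\mathcal{S}(k')_d=\mathbb{R}[t_1,\dots,t_m]_d$. By the spanning part for $k'$, this space is spanned by the $g_\lambda$, where $\lambda$ runs over all partitions of $d$ with parts at most $l$ and at most $m$ parts in $[1,l-m]$. By \eqref{eq:gf} the number of these partitions is the coefficient of $q^d$ in $\prod_{r=1}^m(1-q^r)^{-1}$, which is $\dim\mathbb{R}[t_1,\dots,t_m]_d$. So these $g_\lambda$ form a basis, and those with $\lambda\in\mathcal{P}_m$ are among them.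
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:count}]
Let $0\le m\le\min(k,l)$. By Proposition~\ref{prop:ends}(b), which uses $m\le k$, by Proposition~\ref{prop:constant}, and by \eqref{eq:rank} with Proposition~\ref{prop:basis},
\[
\mathrm{Hilb}(R^{k,l,m},q)=\mathrm{Hilb}(R^m_1,q)=\mathrm{Hilb}(R^m_0,q)=\sum_{\lambda\in\mathcal{P}_m}q^{|\lambda|} .
\]
\end{proof}

By Section~\ref{sec:reduction}, Theorem~\ref{thm:main} and Corollary~\ref{cor:dim} follow. The same three results, Theorem~\ref{thm:kernel} and Propositions~\ref{prop:constant} and~\ref{prop:basis}, give the statement for the whole family.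

\begin{corollary}\label{cor:family}
Let $k,l\ge1$, $0\le m\le\min(k,l)$, and let $\beta\ge0$ be real. The subalgebra of $P^{S_k}/(P^{S_k}\cap J_l)$ generated by $p_1,\dots,p_m$ has Hilbert series $\sum_{\lambda\in\mathcal{P}_m}q^{|\lambda|}$, and it equals $\{f: df\,dp_1\cdots dp_m=0\}$ in the finite-dimensional differential graded algebra $T(k,l)$.
\end{corollary}

\begin{thebibliography}{1}

\bibitem{qbinomials}
\emph{$q$-Binomials and the Grassmannian},
\texttt{https://www-users.cse.umn.edu/\textasciitilde{}reiner/Talks/Polymath2020Problem.pdf}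

\end{thebibliography}
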